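\title{Norm-attaining compact operators into subspaces of real $L_1$ without the approximation property}

\begin{abstract}
A Banach space $Y$ has property BK if, for every Banach space $Z$, the norm-attaining compact operators from $Z$ to $Y$ are dense in the compact operators. We prove that a closed subspace $Y$ of a real space $L_1(\mu)$ that fails the approximation property fails property BK, and that the failure is witnessed by a domain that is a closed subspace of $c_0$. The reason is that a norm-attaining compact operator from such a domain into $Y$ factors, on a subspace of finite codimension, compactly through a Hilbert space, and is therefore a limit of finite-rank operators. An abstract form of the argument covers subspaces of $L_1(\mu,E)$ with $E$ strictly convex and subspaces of $2$-concave Banach lattices with strictly monotone norm. The result depends on the norm and not only on the isomorphism class of $Y$.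
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $Z$ and $Y$ be Banach spaces over the same field, real or complex. We write $B_Z$ and $S_Z$ for the closed unit ball and the unit sphere of $Z$, and $\mathcal{L}(Z,Y)$, $\mathcal{K}(Z,Y)$ and $\mathcal{F}(Z,Y)$ for the spaces of bounded, compact and bounded finite-rank operators from $Z$ to $Y$. Closures and distances in these spaces refer to the operator norm, and an operator in $\overline{\mathcal{F}(Z,Y)}$ is called \emph{approximable}. The approximable operators form a closed subspace of $\mathcal{K}(Z,Y)$. An operator $T\in\mathcal{L}(Z,Y)$ \emph{attains its norm} if $\|Tz\|=\|T\|$ for some $z\in S_Z$; the zero operator always counts as norm attaining. The set of norm-attaining operators is denoted by $\mathrm{NA}(Z,Y)$. It is closed under scalar multiples.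

The space $Y$ has \emph{property BK} if
\[
\overline{\mathrm{NA}(Z,Y)\cap\mathcal{K}(Z,Y)}=\mathcal{K}(Z,Y)\qquad\text{for every Banach space } Z .
\]
When $Y$ is the scalar field, $\mathcal{K}(Z,Y)=Z^*$, and property BK is the Bishop--Phelps theorem: the norm-attaining functionals are dense in $Z^*$. So BK asks whether the Bishop--Phelps theorem survives when the scalars are replaced by $Y$ and functionals by compact operators.

The space $Y$ has the \emph{approximation property} (AP) if for every compact set $K\subset Y$ and every $\varepsilon>0$ there is $F\in\mathcal{F}(Y,Y)$ with $\|Fy-y\|<\varepsilon$ for all $y\in K$. The link with BK comes from a theorem of Grothendieck \cite[Theorem~1.e.4]{LT}: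
\begin{itemize}
\item[(G)] $Y$ has the AP if and only if $\mathcal{K}(Z,Y)=\overline{\mathcal{F}(Z,Y)}$ for every Banach space $Z$.
\end{itemize}
Thus both properties say that a special class of operators is dense in $\mathcal{K}(Z,Y)$ for all $Z$: the finite-rank operators for the AP, the norm-attaining compact ones for BK. If, for suitable domains, attaining the norm forces a compact operator into $Y$ to be approximable, then BK implies the AP for $Y$.

Three known results frame our question. Every strictly convex space without the AP fails BK; every subspace of a complex $L_1(\mu)$ without the AP fails BK; and real spaces $L_1(\mu)$ have BK. The problem, posed in \cite{notes}, is the real counterpart of the second result: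
\begin{quote}
Let $Y$ be a closed subspace of a real $L_1(\mu)$ without the AP. Does $Y$ fail property BK?
\end{quote}
The analogy with the complex case suggests the answer yes. On the other hand, in the first two results norm attainment forces \emph{finite} rank on suitable domains (Section~\ref{sec:flat}), and this is false in real $L_1(\mu)$, whose unit sphere has large flat pieces (Example~\ref{ex:l1}). Flat pieces can work in favor of BK, even in the absence of the AP (Section~\ref{sec:isometric}). The answer is nevertheless yes.

\begin{theorem}\label{thm:main}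
Let $\mu$ be an arbitrary measure, let $Y$ be a closed subspace of the real space $L_1(\mu)$, and let $X$ be a closed subspace of $c_0$. Then
\begin{equation}\label{eq:incl}
\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)\subset\overline{\mathcal{F}(X,Y)} .
\end{equation}
Consequently, if $Y$ fails the AP, then $Y$ fails BK. Moreover, there is then a closed subspace $X\subset c_0$ such that for every $\varepsilon>0$ some $S\in\mathcal{K}(X,Y)$ with $\|S\|=1$ satisfies
\begin{equation}\label{eq:dist}
\operatorname{dist}\bigl(S,\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)\bigr)\ge 1-\varepsilon .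
\end{equation}
\end{theorem}

The distance in \eqref{eq:dist} never exceeds $1$, because the zero operator is compact and attains its norm. So the constant $1$ is optimal.

Throughout, $c_0$ is taken over the same field as the target space. Section~\ref{sec:flat} shows what norm attainment means for an operator defined on a subspace of $c_0$ and works out an example that contains the whole mechanism. Section~\ref{sec:reduction} shows that subspaces of $c_0$ suffice to detect failure of the AP, and Section~\ref{sec:L1} proves Theorem~\ref{thm:main}. Sections~\ref{sec:HF} and~\ref{sec:classes} isolate the geometric property of $L_1(\mu)$ that the proof uses and verify it for three classes of spaces (Theorems~\ref{thm:HF} and~\ref{thm:classes}). Section~\ref{sec:isometric} marks the limits of the result.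

\section{Flat directions}\label{sec:flat}

For a Banach space $Y$ and $y\in S_Y$ put
\[
\mathrm{Flat}(y)=\{g\in Y:\ \|y+\theta g\|\le 1\ \text{for all scalars } \theta \text{ with } |\theta|\le 1\}.
\]
These are the directions in which one can move from $y$, symmetrically, without leaving the unit ball. For real scalars, convexity of the norm reduces the condition to $\|y\pm g\|\le1$. If $Y$ is a subspace of $W$, then $\mathrm{Flat}_Y(y)=\mathrm{Flat}_W(y)\cap Y$, where the subscript names the ambient space.

An operator of norm one that attains its norm at $x_0$ maps flat directions at $x_0$ to flat directions at $Tx_0$. This is a strong restriction when $x_0$ has many flat directions, and in a subspace of $c_0$ every point of the sphere does.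

\begin{lemma}\label{lem:tail}
Let $X$ be a closed subspace of $c_0$, let $T\in\mathcal{L}(X,Y)$ with $\|T\|=1$, and let $x_0\in S_X$ with $\|Tx_0\|=1$. There is a closed subspace $X_0\subset X$ of finite codimension such that $Tz\in\mathrm{Flat}(Tx_0)$ whenever $z\in X_0$ and $\|z\|\le\frac12$.
\end{lemma}

\begin{proof}
Since $x_0\in c_0$, there is $N$ with $|x_0(n)|\le\frac12$ for $n>N$. Let $X_0=\{z\in X:\ z(n)=0 \text{ for } n\le N\}$, a closed subspace of codimension at most $N$. Let $z\in X_0$ with $\|z\|\le\frac12$ and let $|\theta|\le1$. For $n\le N$ we have $|x_0(n)+\theta z(n)|=|x_0(n)|\le1$, and for $n>N$ we have $|x_0(n)+\theta z(n)|\le\frac12+\frac12$. Hence $\|x_0+\theta z\|\le1$, and so $\|Tx_0+\theta Tz\|\le1$.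
\end{proof}

The proof uses that the coordinates of $x_0$ tend to zero. In $\ell_\infty$ the point $(1,1,\dots)$ has no flat direction other than $0$, since $|1\pm z(n)|\le1$ forces $z(n)=0$.

Passing to $X_0$ costs nothing for our purpose.

\begin{lemma}\label{lem:codim}
Let $X_0$ be a closed subspace of finite codimension in a Banach space $X$, and let $T\in\mathcal{L}(X,Y)$. If $T|_{X_0}$ is approximable, then $T$ is approximable.
\end{lemma}

\begin{proof}
Since $X_0$ is closed and of finite codimension, there is a bounded projection $Q$ of $X$ onto $X_0$, and $I-Q$ has finite rank. If $R\in\mathcal{F}(X_0,Y)$ and $\|R-T|_{X_0}\|<\varepsilon$, then $RQ+T(I-Q)$ has finite rank, and its distance to $T=TQ+T(I-Q)$ is at most $\varepsilon\|Q\|$.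
\end{proof}

Recall that $Y$ is \emph{strictly convex} if $\|\frac12(a+b)\|<1$ for distinct $a,b\in S_Y$. In such a space $\mathrm{Flat}(y)=\{0\}$ for every $y\in S_Y$: if $\|y\pm g\|\le1$, then $2=\|2y\|\le\|y+g\|+\|y-g\|$ shows that $y\pm g\in S_Y$, and the midpoint of these two points has norm one, so they coincide. Whenever all sets $\mathrm{Flat}(y)$ are trivial, Lemma~\ref{lem:tail} says that a norm-attaining operator from a subspace of $c_0$ into $Y$ vanishes on a subspace of finite codimension, so it has finite rank.

The difference between real and complex $L_1$ is visible in two dimensions. In the real space $\ell_1^2$ take $y=(\frac12,\frac12)$ and $g=(t,-t)$ with $0<t\le\frac12$. Then $\|y\pm g\|=(\frac12+t)+(\frac12-t)=1$, so $g\in\mathrm{Flat}(y)$. In the complex space $\ell_1^2$ the choice $\theta=i$ gives $\|y+ig\|=2\sqrt{1/4+t^2}>1$, so $g$ is not flat. Infinitely many copies of the real picture produce a norm-attaining operator of infinite rank. The computation rests on the identity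
\begin{equation}\label{eq:max}
\tfrac12\bigl(|a+b|+|a-b|\bigr)=\max(|a|,|b|)\qquad(a,b\in\mathbb{R}).
\end{equation}

\begin{example}\label{ex:l1}
Let $I=\{2,3,\dots\}\times\{1,-1\}$ and define $T$ from the real space $c_0$ to $\ell_1(I)$ by
\[
(Tx)(n,\sigma)=2^{-n}\bigl(x(1)+\sigma x(n)\bigr).
\]
By \eqref{eq:max},
\[
\|Tx\|_1=\sum_{n\ge2}2^{1-n}\max\bigl(|x(1)|,|x(n)|\bigr)\le\|x\|,
\]
with equality at $x=e_1$. So $\|T\|=1$ and $T$ attains its norm at $e_1$. The vectors $Te_n$, $n\ge2$, are nonzero and disjointly supported, so $T$ has infinite rank.

What survives is a pointwise bound. Put $f=Te_1$, so that $f(n,\sigma)=2^{-n}$, and $X_0=\{z\in c_0: z(1)=0\}$. Then $|Tz|\le\|z\|f$ for $z\in X_0$. This suggests dividing by $f$. Let $\nu$ be the probability measure on $I$ with masses $f(n,\sigma)$, and let $Uz=Tz/f$, so that $(Uz)(n,\sigma)=\sigma z(n)$. Then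
\[
\|Uz\|_{L_\infty(\nu)}=\|z\|,\qquad \|Uz\|_{L_2(\nu)}^2=\sum_{n\ge2}2^{1-n}z(n)^2,\qquad \|Uz\|_{L_1(\nu)}=\|Tz\|_1 .
\]
As an operator into $L_\infty(\nu)$, $U$ is an isometric embedding of an infinite-dimensional space, hence not compact. As an operator into $L_1(\nu)$, $U$ is a copy of $T|_{X_0}$, and nothing is gained. In between, in $L_2(\nu)$, the vectors $Ue_n$ are orthogonal, and the orthogonal projection $P_N$ onto the span of $Ue_2,\dots,Ue_N$ satisfies
\[
\|Uz-P_NUz\|_{L_2(\nu)}^2=\sum_{n>N}2^{1-n}z(n)^2\le2^{1-N}\|z\|^2 .
\]
Multiplication by $f$ is a contraction from $L_2(\nu)$ to $\ell_1(I)$ by the Cauchy--Schwarz inequality. Hence the finite-rank operators $z\mapsto f\cdot P_NUz$ converge in norm to $T|_{X_0}$, and $T$ is approximable by Lemma~\ref{lem:codim}. Their values are linear combinations of $Te_2,\dots,Te_N$, so they lie in \emph{every} subspace $Y\subset\ell_1(I)$ that contains the range of $T$.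
\end{example}

The last sentence of the example is the point of the whole proof. The difficulty in \eqref{eq:incl} is that the approximating operators must take their values in $Y$. A general subspace $X\subset c_0$ does not contain the vectors $e_n$, and $Y$ may fail the AP, so neither space supplies finite-rank operators close to the identity. A Hilbert space placed between them does.

\section{Subspaces of $c_0$ detect failure of the AP}\label{sec:reduction}

If $Y$ fails the AP, then (G) gives a compact operator $S:Z\to Y$ that is not approximable. The domain $Z$ is not under our control, and its unit sphere may have no flat directions at all. We therefore move the domain into $c_0$, keeping the operator compact and not approximable. The tools are Schauder's theorem (an operator is compact if and only if its adjoint is) and a second result of Grothendieck \cite[Proposition~1.e.2]{LT}: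
\begin{itemize}
\item[(N)] Every compact subset of a Banach space lies in the closed convex hull of a norm-null sequence.
\end{itemize}

\begin{lemma}\label{lem:c0}
Let $Y$ be a real or complex Banach space that fails the AP. There is a closed subspace $X\subset c_0$ with $\mathcal{K}(X,Y)\ne\overline{\mathcal{F}(X,Y)}$.
\end{lemma}

\begin{proof}
By (G) there are a Banach space $Z$ and $S\in\mathcal{K}(Z,Y)$ that is not approximable. By Schauder's theorem $S^*(B_{Y^*})$ is relatively compact, and by (N) it lies in the closed convex hull of a sequence $(v_n)$ in $Z^*$ with $\|v_n\|\to0$. For $z\in Z$ the set $\{v\in Z^*:|v(z)|\le\sup_n|v_n(z)|\}$ is closed, convex and contains every $v_n$, so it contains $S^*(B_{Y^*})$. Therefore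
\begin{equation}\label{eq:dom}
\|Sz\|=\sup_{y^*\in B_{Y^*}}|(S^*y^*)(z)|\le\sup_n|v_n(z)|\qquad(z\in Z).
\end{equation}
This inequality already factors $S$ through a subspace of $c_0$ via $z\mapsto(v_n(z))_n$, but it gives no compactness for the second factor. To gain it we split the decay of $\|v_n\|$ into two parts. Put
\[
\lambda_n=\sqrt{\|v_n\|}+\tfrac1n,\qquad w_n=v_n/\lambda_n .
\]
Then $\lambda_n>0$, $\lambda_n\to0$ and $\|w_n\|\le\sqrt{\|v_n\|}\to0$. The decay of $\|w_n\|$ makes $Az=(w_n(z))_n$ a bounded operator $A:Z\to c_0$. The decay of $\lambda_n$ makes the diagonal operator $D(a_n)_n=(\lambda_na_n)_n$ on $c_0$ compact, because its distance to the operator that keeps only the first $N$ coordinates of $Da$ is $\sup_{n>N}\lambda_n$.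

Let $X=\overline{A(Z)}$. Inequality \eqref{eq:dom} reads $\|Sz\|\le\|DAz\|$. In particular $Az=Az'$ implies $Sz=Sz'$, so $Az\mapsto Sz$ is a well-defined linear map on $A(Z)$, bounded by $\|D\|$. It extends to a bounded operator $B:X\to Y$ with $BA=S$, and by continuity $\|Ba\|\le\|Da\|$ for all $a\in X$. If $(a_k)$ is a bounded sequence in $X$, then $(Da_k)$ has a Cauchy subsequence, and $\|Ba_k-Ba_l\|\le\|Da_k-Da_l\|$ shows that the corresponding subsequence of $(Ba_k)$ is Cauchy. So $B$ is compact. If finite-rank operators $R_k$ converged to $B$, then the finite-rank operators $R_kA$ would converge to $BA=S$, which is not approximable. Hence $B\in\mathcal{K}(X,Y)\setminus\overline{\mathcal{F}(X,Y)}$.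
\end{proof}

All statements about BK now follow from the inclusion \eqref{eq:incl}. We use Riesz's lemma: if $M$ is a proper closed subspace of a normed space $E$ and $\varepsilon>0$, there is $S\in E$ with $\|S\|=1$ and $\operatorname{dist}(S,M)\ge1-\varepsilon$.

\begin{proposition}\label{prop:criterion}
Let $Y$ be a Banach space such that \eqref{eq:incl} holds for every closed subspace $X\subset c_0$. If $Y$ fails the AP, then $Y$ fails BK, and there is a closed subspace $X\subset c_0$ such that for every $\varepsilon>0$ some $S\in\mathcal{K}(X,Y)$ with $\|S\|=1$ satisfies \eqref{eq:dist}.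
\end{proposition}

\begin{proof}
Take $X$ from Lemma~\ref{lem:c0}. Then
\[
\overline{\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)}\subset\overline{\mathcal{F}(X,Y)}\subsetneq\mathcal{K}(X,Y),
\]
so $Y$ fails BK. Given $\varepsilon>0$, Riesz's lemma provides $S\in\mathcal{K}(X,Y)$ with $\|S\|=1$ at distance at least $1-\varepsilon$ from $\overline{\mathcal{F}(X,Y)}$, hence also from the smaller set $\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)$.
\end{proof}

\section{Subspaces of real $L_1(\mu)$}\label{sec:L1}

The pointwise bound of Example~\ref{ex:l1} holds in general: flat directions at $f$ are dominated by $|f|$. This is the one place where the scalars must be real and the norm must be exactly the $L_1$ norm.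

\begin{lemma}\label{lem:dominated}
Let $f$ be a norm-one element of the real space $L_1(\mu)$ and let $g\in\mathrm{Flat}(f)$. Then $|g|\le|f|$ almost everywhere.
\end{lemma}

\begin{proof}
Integrating \eqref{eq:max} gives
\[
\int\max(|f|,|g|)\,d\mu=\tfrac12\bigl(\|f+g\|_1+\|f-g\|_1\bigr)\le1=\int|f|\,d\mu .
\]
So the nonnegative function $\max(|f|,|g|)-|f|$ has integral at most $0$, and it vanishes almost everywhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:criterion} it suffices to prove \eqref{eq:incl}. Let $T\in\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)$ be nonzero. After scaling, $\|T\|=1$. Choose $x_0\in S_X$ with $\|Tx_0\|_1=1$, put $f=Tx_0$, and take $X_0$ from Lemma~\ref{lem:tail}. By Lemma~\ref{lem:codim} it suffices to show that $T|_{X_0}:X_0\to Y$ is approximable. Applying Lemmas~\ref{lem:tail} and~\ref{lem:dominated} to $z/(2\|z\|)$ gives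
\begin{equation}\label{eq:pointwise}
|Tz|\le2\|z\|\,|f|\quad\mu\text{-a.e.}\qquad(z\in X_0).
\end{equation}

\emph{Change of density.} Let $d\nu=|f|\,d\mu$. This is a probability measure on the $\sigma$-algebra of $\mu$, whatever $\mu$ is. Every $\mu$-null set is $\nu$-null, and $f=0$ $\mu$-a.e.\ on every $\nu$-null set. Hence division by $f$ sends $\mu$-classes to $\nu$-classes, and multiplication by $f$ sends $\nu$-classes to $\mu$-classes. For $z\in X_0$ put $Uz=Tz/f$ on $\{f\ne0\}$ and $Uz=0$ elsewhere. Then $U$ is linear, and \eqref{eq:pointwise} gives $\|Uz\|_{L_\infty(\nu)}\le2\|z\|$. It also gives $Tz=0$ $\mu$-a.e.\ on $\{f=0\}$, so that $(Uz)f=Tz$ and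
\[
\|Uz\|_{L_1(\nu)}=\int|Uz|\,|f|\,d\mu=\|Tz\|_1 .
\]

\emph{Compactness in $L_2(\nu)$.} We know that $U$ is bounded into $L_\infty(\nu)$ and, since $T$ is compact, compact into $L_1(\nu)$. The two facts combine in $L_2(\nu)$:
\begin{equation}\label{eq:interp}
\|Uz\|_{L_2(\nu)}^2\le\|Uz\|_{L_\infty(\nu)}\|Uz\|_{L_1(\nu)}\le2\|z\|\,\|Tz\|_1 .
\end{equation}
Let $(z_n)$ be a sequence in $B_{X_0}$. Pass to a subsequence along which $(Tz_n)$ is Cauchy. By \eqref{eq:interp}, $\|Uz_n-Uz_m\|_{L_2(\nu)}^2\le4\|Tz_n-Tz_m\|_1$, so $(Uz_n)$ is Cauchy in $L_2(\nu)$. Thus $U:X_0\to L_2(\nu)$ is compact.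

\emph{Staying inside $Y$.} Multiplication by $f$ maps $L_2(\nu)$ into $L_1(\mu)$, not into $Y$, so we cut the Hilbert space down. Let $H$ be the closure of $U(X_0)$ in $L_2(\nu)$ and define $J:H\to L_1(\mu)$ by $Jh=hf$. By the Cauchy--Schwarz inequality for the probability measure $\nu$,
\[
\|Jh\|_1=\int|h|\,d\nu\le\|h\|_{L_2(\nu)} .
\]
Since $JUz=Tz\in Y$, the space $U(X_0)$ is dense in $H$, and $Y$ is closed, we get $J(H)\subset Y$. So $T|_{X_0}=JU$ with $U:X_0\to H$ compact and $J:H\to Y$ of norm at most $1$.

\emph{Approximation.} Let $\varepsilon>0$. The set $U(B_{X_0})$ is relatively compact in $H$, so it is covered by finitely many balls of radius $\varepsilon$ with centers $h_1,\dots,h_m\in H$. Let $P$ be the orthogonal projection of $H$ onto the span of the centers. Since $Ph$ is the point of that span nearest to $h$, we have $\|PUz-Uz\|\le\varepsilon$ for $z\in B_{X_0}$. Then $JPU\in\mathcal{F}(X_0,Y)$ and $\|JPU-T|_{X_0}\|=\|J(PU-U)\|\le\varepsilon$.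
\end{proof}

The exponent $2$ enters only in the last step. The closure of $U(X_0)$ in $L_1(\nu)$ is isometric to the closure of $T(X_0)$ in $Y$, about which we know nothing, whereas a closed subspace of $L_2(\nu)$ is again a Hilbert space and has orthogonal projections onto its own finite-dimensional subspaces.

\section{Flat directions inside the range of a Hilbert space}\label{sec:HF}

By Lemma~\ref{lem:dominated}, every $g\in\mathrm{Flat}(f)$ in real $L_1(\mu)$ has the form $g=hf$ with $|h|\le1$. So $\mathrm{Flat}(f)$ lies in the range of the bounded operator $h\mapsto hf$ defined on the Hilbert space $L_2(|f|\,d\mu)$. This inclusion alone turns out to be enough.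

\begin{definition}\label{def:HF}
A real or complex Banach space $Y$ has \emph{property \textup{(HF)}} if for each $y\in S_Y$ there are a Hilbert space $H$ and a bounded operator $J:H\to Y$ with $\mathrm{Flat}(y)\subset J(H)$.
\end{definition}

Property (HF) passes to closed subspaces. Indeed, let $Y$ be closed in $W$, let $y\in S_Y$, and let $J:H\to W$ satisfy $\mathrm{Flat}_W(y)\subset J(H)$. Then $J^{-1}(Y)$ is a closed subspace of $H$, hence a Hilbert space, $J$ maps it into $Y$, and $\mathrm{Flat}_Y(y)=\mathrm{Flat}_W(y)\cap Y\subset J(J^{-1}(Y))$.

The property says that flat pieces of the sphere are small. For instance, $c_0$ fails it. The set $\mathrm{Flat}(e_1)$ contains the unit ball of $W_0=\{g\in c_0:g(1)=0\}$, so an operator $J$ as in the definition would map the Hilbert space $J^{-1}(W_0)$ onto $W_0$. By the open mapping theorem $W_0$ would be isomorphic to a Hilbert space, but $W_0$ is a copy of $c_0$ and is not reflexive.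

\begin{theorem}\label{thm:HF}
If $Y$ has \textup{(HF)}, then $\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)\subset\overline{\mathcal{F}(X,Y)}$ for every closed subspace $X\subset c_0$. Hence a space with \textup{(HF)} and BK has the AP. If $Y$ has \textup{(HF)} and fails the AP, there is a closed subspace $X\subset c_0$ such that for every $\varepsilon>0$ some $S\in\mathcal{K}(X,Y)$ with $\|S\|=1$ satisfies \eqref{eq:dist}.
\end{theorem}

The closed graph theorem will again factor $T|_{X_0}$ through $H$, but it yields only a bounded first factor, and inequality \eqref{eq:interp} has no meaning in this setting. The next lemma works with compactness of the product instead. Its proof establishes only weak convergence of the natural approximants and then uses Mazur's theorem: the weak and norm closures of a convex set coincide. To recognize weak convergence in $\mathcal{K}(X,Y)$ we embed this space isometrically into a space $C(\Omega)$, where a bounded \emph{sequence} that converges pointwise converges weakly, by the Riesz representation theorem and dominated convergence.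

\begin{lemma}\label{lem:hilbert}
Let $X$ be a separable Banach space, $H$ a Hilbert space, and $V:X\to H$ and $J:H\to Y$ bounded operators such that $T=JV$ is compact. Then $T$ is approximable.
\end{lemma}

\begin{proof}
Replacing $H$ by $\overline{V(X)}$, we may assume that $H$ is separable. If $H$ is finite-dimensional, $T$ has finite rank. Otherwise let $P_n$ be the orthogonal projection onto the span of the first $n$ vectors of an orthonormal basis, so that $P_nh\to h$ for every $h\in H$, and put $S_n=JP_nV\in\mathcal{F}(X,Y)$.

Let $\Omega=B_{X^{**}}\times B_{Y^*}$ with the product of the weak$^*$ topologies, a compact Hausdorff space by the Banach--Alaoglu theorem; the bidual ball replaces $B_X$ in order to have compactness. For $S\in\mathcal{K}(X,Y)$ define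
\[
\widehat S(x^{**},y^*)=\langle x^{**},S^*y^*\rangle .
\]
We claim that $\widehat S$ is continuous. The adjoint $S^*$ is weak$^*$-to-weak$^*$ continuous and maps $B_{Y^*}$ into a norm-compact subset of $X^*$, on which the norm and weak$^*$ topologies coincide. So $S^*|_{B_{Y^*}}$ is weak$^*$-to-norm continuous. For points of $\Omega$,
\[
|\widehat S(x^{**},y^*)-\widehat S(x_0^{**},y_0^*)|\le\|S^*y^*-S^*y_0^*\|+|\langle x^{**}-x_0^{**},S^*y_0^*\rangle| ,
\]
and both terms tend to $0$ as $(x^{**},y^*)\to(x_0^{**},y_0^*)$. This proves the claim. Also $\|\widehat S\|_\infty=\|S^*\|=\|S\|$, so $S\mapsto\widehat S$ is a linear isometry of $\mathcal{K}(X,Y)$ into $C(\Omega)$. Here the compactness of $T$ is used: it puts $\widehat T$ in $C(\Omega)$.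

Fix $(x^{**},y^*)\in\Omega$ and represent $J^*y^*\in H^*$ as the inner product with a vector $h\in H$. Since $P_n$ is self-adjoint, $P_n^*J^*y^*$ is the inner product with $P_nh$, so $\|P_n^*J^*y^*-J^*y^*\|=\|P_nh-h\|\to0$. Hence
\[
\widehat{S_n}(x^{**},y^*)=\langle x^{**},V^*P_n^*J^*y^*\rangle\to\langle x^{**},V^*J^*y^*\rangle=\widehat T(x^{**},y^*).
\]
Moreover $\|\widehat{S_n}\|_\infty\le\|J\|\,\|V\|$. So $\widehat{S_n}\to\widehat T$ weakly in $C(\Omega)$, and by Mazur's theorem $\widehat T$ is a norm limit of convex combinations of the $\widehat{S_n}$. The same convex combinations of the $S_n$ have finite rank and converge to $T$ in norm.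
\end{proof}

Separability of $X$ is what gives a sequence $(P_n)$ rather than a net, as dominated convergence requires.

\begin{proof}[Proof of Theorem~\ref{thm:HF}]
By Proposition~\ref{prop:criterion} it suffices to prove the inclusion. Let $T\in\mathrm{NA}(X,Y)\cap\mathcal{K}(X,Y)$ be nonzero, scaled so that $\|T\|=1$, and let $x_0\in S_X$ with $\|Tx_0\|=1$. Take $X_0$ from Lemma~\ref{lem:tail}, and take $H$ and $J$ from Definition~\ref{def:HF} for $y=Tx_0$. Then $Tz\in J(H)$ for $z\in X_0$ with $\|z\|\le\frac12$, and $T(X_0)\subset J(H)$ by scaling.

Restricting $J$ to $(\ker J)^\perp$ does not change its range, so we may assume that $J$ is injective. Then $V=J^{-1}T|_{X_0}:X_0\to H$ is a well-defined linear map. Its graph is closed: if $z_n\to z$ and $Vz_n\to h$, then $Jh=\lim JVz_n=\lim Tz_n=Tz$, so $h=Vz$. By the closed graph theorem $V$ is bounded. Now $T|_{X_0}=JV$ is compact and $X_0\subset c_0$ is separable, so $T|_{X_0}$ is approximable by Lemma~\ref{lem:hilbert}, and $T$ is approximable by Lemma~\ref{lem:codim}.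
\end{proof}

\section{Three classes of spaces with property (HF)}\label{sec:classes}

We recall the terms used in the next theorem. A complex space is \emph{complex strictly convex} if $\mathrm{Flat}(y)=\{0\}$ for every unit vector $y$. For a Banach space $E$, the Bochner space $L_1(\mu,E)$ consists of the classes of functions $f$ with values in $E$ that are almost everywhere limits of simple functions and satisfy $\|f\|=\int\|f(t)\|\,d\mu(t)<\infty$. In a real Banach lattice $L$, the element $(\sum_{k=1}^m|x_k|^2)^{1/2}$ is the supremum in $L$ of the set $\{\sum_ka_kx_k:\ a_k\in\mathbb{R},\ \sum_ka_k^2\le1\}$; in a lattice of functions it is the pointwise expression. The lattice is \emph{$2$-concave} with constant $M$ if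
\[
\Bigl(\sum_{k=1}^m\|x_k\|^2\Bigr)^{1/2}\le M\,\Bigl\|\Bigl(\sum_{k=1}^m|x_k|^2\Bigr)^{1/2}\Bigr\|
\]
for all finite families $x_1,\dots,x_m\in L$, and its norm is \emph{strictly monotone} if $0\le u\le v$ and $u\ne v$ imply $\|u\|<\|v\|$.

\begin{theorem}\label{thm:classes}
The following spaces, and hence all their closed subspaces, have \textup{(HF)}:
\begin{itemize}
\item[\textup{(1)}] strictly convex spaces, and complex strictly convex complex spaces, for example complex $L_1(\mu)$;
\item[\textup{(2)}] the Bochner spaces $L_1(\mu,E)$, where $E$ is a real strictly convex Banach space;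
\item[\textup{(3)}] real Banach lattices that are $2$-concave and have strictly monotone norm.
\end{itemize}
So every closed subspace of a space in this list that fails the AP fails BK.
\end{theorem}

Class (1) gives back the first two known results of Section~\ref{sec:intro}. Real $L_1(\mu)$ is in class (2) with $E=\mathbb{R}$. It is also in class (3): the norm is strictly monotone because $\|v\|_1-\|u\|_1=\int(v-u)\,d\mu$ for $0\le u\le v$, and $2$-concavity with $M=1$ is the inequality $\|\int G\,d\mu\|\le\int\|G\|\,d\mu$ for the function $G=(|x_1|,\dots,|x_m|)$ with values in Euclidean space. The last assertion of the theorem follows from Theorem~\ref{thm:HF}, so only (HF) has to be proved.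

\begin{proof}[Proof for class \textup{(1)}]
Here $\mathrm{Flat}(y)=\{0\}$ for every unit vector $y$, by Section~\ref{sec:flat} in the strictly convex case and by definition in the other, and $H=\{0\}$ serves. Complex $L_1(\mu)$ is complex strictly convex by Thorp and Whitley \cite{TW}.
\end{proof}

\begin{proof}[Proof for class \textup{(2)}]
Identity \eqref{eq:max} is replaced by the case of equality in the triangle inequality of $E$: \emph{if $a,b\in E$ are nonzero and $\|a+b\|=\|a\|+\|b\|$, then $a=sb$ with $s>0$.} To see this, let $\|a\|\ge\|b\|$, say. Then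
\[
\Bigl\|\frac{a}{\|a\|}+\frac{b}{\|b\|}\Bigr\|=\Bigl\|\frac{a+b}{\|b\|}-\Bigl(\frac1{\|b\|}-\frac1{\|a\|}\Bigr)a\Bigr\|\ge\frac{\|a\|+\|b\|}{\|b\|}-\frac{\|a\|}{\|b\|}+1=2,
\]
and strict convexity gives $a/\|a\|=b/\|b\|$.

Let $\|f\|=1$ and $g\in\mathrm{Flat}(f)$. Choose representatives that are pointwise limits of simple functions everywhere, so that the norms below are measurable functions of $t$. We have
\[
\int\bigl(\|f(t)+g(t)\|+\|f(t)-g(t)\|-2\|f(t)\|\bigr)\,d\mu(t)\le1+1-2=0 .
\]
The integrand is nonnegative by the triangle inequality, so it vanishes for almost every $t$. Fix such a $t$ and put $a=f(t)+g(t)$ and $b=f(t)-g(t)$, so that $a+b=2f(t)$, $a-b=2g(t)$ and $\|a\|+\|b\|=\|a+b\|$. If $a=0$, then $g(t)=-f(t)$, and if $b=0$, then $g(t)=f(t)$. If both are nonzero, then $a=sb$ with $s>0$, so $2f(t)=(s+1)b$ and $2g(t)=(s-1)b$, which gives $g(t)=\frac{s-1}{s+1}f(t)$. In all cases $g(t)=\lambda(t)f(t)$ with $|\lambda(t)|\le1$. Where $f(t)\ne0$, the equality $\|f(t)+g(t)\|=(1+\lambda(t))\|f(t)\|$ gives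
\[
\lambda(t)=\frac{\|f(t)+g(t)\|}{\|f(t)\|}-1,
\]
which is measurable. Put $\lambda=0$ on $\{f=0\}$ and on the exceptional null set.

Let $d\nu=\|f(t)\|\,d\mu$, a probability measure that depends only on $f$, and define $J:L_2(\nu)\to L_1(\mu,E)$ by $Jh=hf$. As in Section~\ref{sec:L1}, $J$ is well defined on classes and $\|Jh\|=\int|h|\,d\nu\le\|h\|_{L_2(\nu)}$. Since $\lambda$ is bounded and $g=J\lambda$, we obtain $\mathrm{Flat}(f)\subset J(L_2(\nu))$.
\end{proof}

In an abstract lattice there is no measure and no function to divide by. Strict monotonicity still dominates flat directions by $|f|$. The space $L_\infty(\nu)$ of Section~\ref{sec:L1} is then replaced by a space $C(K)$, and $2$-concavity produces the measure $\nu$. Two classical theorems do this.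
\begin{itemize}
\item \emph{Kakutani's theorem.} If a real Banach lattice $E$ has an element $u\ge0$ with $\|x\|=\inf\{c\ge0:|x|\le cu\}$ for all $x\in E$, then there are a compact Hausdorff space $K$ and an isometric lattice isomorphism of $E$ onto $C(K)$ that sends $u$ to the constant function $1$.
\item \emph{Pietsch's domination theorem.} Let $i:C(K)\to L$ be an operator that is $2$-summing with constant $C$, that is, $\sum_k\|ig_k\|^2\le C^2\sup_{t\in K}\sum_k|g_k(t)|^2$ for all finite families in $C(K)$. Then there is a regular Borel probability measure $\nu$ on $K$ with $\|ig\|\le C\|g\|_{L_2(\nu)}$ for all $g\in C(K)$.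
\end{itemize}

\begin{proof}[Proof for class \textup{(3)}]
Let $L$ be the lattice, $\|f\|=1$, $u=|f|$ and $g\in\mathrm{Flat}(f)$. Identity \eqref{eq:max} holds in every vector lattice in the form $|f|\vee|g|=\frac12(|f+g|+|f-g|)$. Hence
\[
\bigl\||f|\vee|g|\bigr\|\le\tfrac12\bigl(\|f+g\|+\|f-g\|\bigr)\le1=\|u\| .
\]
Since $0\le u\le|f|\vee|g|$, strict monotonicity forces $|f|\vee|g|=u$, that is, $|g|\le u$. Thus $\mathrm{Flat}(f)$ is contained in the ideal $I_u=\{x\in L:\ |x|\le cu\text{ for some }c\ge0\}$.

Put $\|x\|_u=\inf\{c\ge0:|x|\le cu\}$ for $x\in I_u$. The positive cone of $L$ is closed, so $|x|\le\|x\|_u\,u$ and $\|x\|\le\|x\|_u$; thus $\|\cdot\|_u$ is a lattice norm on $I_u$. It is complete: a $\|\cdot\|_u$-Cauchy sequence $(x_n)$ converges in $L$ to some $x$, and the inequalities $|x_n-x_m|\le\varepsilon u$, valid for large $n,m$, pass to the limit $m\to\infty$ and give $|x_n-x|\le\varepsilon u$. By Kakutani's theorem we identify $I_u$ with $C(K)$ and $u$ with $1$. Let $i:C(K)\to L$ be the inclusion. It is a positive operator with $i1=u$ and range $I_u$.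

Let $g_1,\dots,g_m\in C(K)$ and $c=\sup_{t\in K}(\sum_k|g_k(t)|^2)^{1/2}$. If $\sum_ka_k^2\le1$, then $\sum_ka_kg_k\le c\cdot1$ on $K$ by the Cauchy--Schwarz inequality, so $\sum_ka_k\,ig_k\le cu$ in $L$. Taking the supremum over $(a_k)$ gives $0\le(\sum_k|ig_k|^2)^{1/2}\le cu$. With $M$ the $2$-concavity constant and $\|u\|=1$,
\[
\sum_k\|ig_k\|^2\le M^2\Bigl\|\Bigl(\sum_k|ig_k|^2\Bigr)^{1/2}\Bigr\|^2\le M^2\sup_{t\in K}\sum_k|g_k(t)|^2 .
\]
By Pietsch's theorem there is a probability measure $\nu$ on $K$ with $\|ig\|\le M\|g\|_{L_2(\nu)}$. So $ig$ depends only on the class of $g$ in $L_2(\nu)$, and, the classes of continuous functions being dense, $i$ induces a bounded operator $J:L_2(\nu)\to L$ with $J(L_2(\nu))\supset i(C(K))=I_u\supset\mathrm{Flat}(f)$.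
\end{proof}

\section{The role of the norm, and the converse}\label{sec:isometric}

The AP does not change when the norm is replaced by an equivalent one. Property BK does, and for this reason Theorem~\ref{thm:main} has no isomorphic version. A Banach space $Y$ has Lindenstrauss' \emph{property $\beta$} if there are families $y_i\in S_Y$ and $y_i^*\in S_{Y^*}$ and a number $0\le\rho<1$ such that
\[
y_i^*(y_i)=1,\qquad |y_j^*(y_i)|\le\rho\ \ (i\ne j),\qquad \|y\|=\sup_i|y_i^*(y)|\ \ (y\in Y).
\]
The model is $c_0$ with the unit vectors, the coordinate functionals and $\rho=0$. In such a space an operator $T:Z\to Y$ is controlled by its ``coordinates'' $T^*y_i^*\in Z^*$, since $\|T\|=\sup_i\|T^*y_i^*\|$. Lindenstrauss' argument replaces one almost maximal coordinate by a slightly larger norm-attaining functional. Because $\rho<1$, the other coordinates grow by less, so the new coordinate alone determines the norm.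

\begin{proposition}\label{prop:beta}
Property $\beta$ implies property BK.
\end{proposition}

\begin{proof}
Let $T\in\mathcal{K}(Z,Y)$ be nonzero, scaled so that $\|T\|=1$, and let $\eta>0$. Since $1+\eta>1+\rho\eta$, there is $\delta\in(0,1)$ with $\delta\le\eta$ and
\begin{equation}\label{eq:delta}
(1+\eta)(1-\delta)\ge1+\rho(\eta+\delta).
\end{equation}
Choose $i$ with $\|T^*y_i^*\|>1-\delta$. By the Bishop--Phelps theorem there is a nonzero norm-attaining functional at distance less than $\delta/2$ from $T^*y_i^*$. Rescaling it to have norm $\|T^*y_i^*\|$ moves it by less than $\delta/2$ and yields a norm-attaining $x^*\in Z^*$ with $\|x^*\|=\|T^*y_i^*\|$ and $\|x^*-T^*y_i^*\|<\delta$. Put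
\[
\varphi=(1+\eta)x^*-T^*y_i^*,\qquad Sz=Tz+\varphi(z)\,y_i .
\]
Then $S$ is a rank-one perturbation of $T$, hence compact, and $\|S-T\|=\|\varphi\|\le\eta\|x^*\|+\delta\le\eta+\delta\le2\eta$. We have $S^*y_j^*=T^*y_j^*+y_j^*(y_i)\varphi$ for every $j$. For $j=i$ this is $(1+\eta)x^*$, of norm greater than $(1+\eta)(1-\delta)$. For $j\ne i$ its norm is at most $1+\rho(\eta+\delta)$. By \eqref{eq:delta}, $\|S\|=\sup_j\|S^*y_j^*\|=(1+\eta)\|x^*\|$. If $x\in S_Z$ and $|x^*(x)|=\|x^*\|$, then $\|Sx\|\ge|y_i^*(Sx)|=(1+\eta)\|x^*\|=\|S\|$. So $S$ attains its norm, and $\eta>0$ was arbitrary.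
\end{proof}

By a theorem of Partington \cite{Pa}, every Banach space has an equivalent norm with property $\beta$, and therefore an equivalent norm with BK. In particular, a closed subspace $Y$ of a real $L_1(\mu)$ without the AP fails BK in its own norm and has BK in an equivalent one, while still failing the AP. So neither failure of the AP alone nor its combination with isomorphic embeddability in $L_1(\mu)$ excludes BK, and the isometric hypotheses in Theorems~\ref{thm:main}, \ref{thm:HF} and~\ref{thm:classes} are essential.

Finally, we do not claim the converse implication, that the AP implies BK for subspaces of real $L_1(\mu)$. The Euclidean plane $\ell_2^2$ has the AP, being finite-dimensional, and it embeds isometrically in real $L_1[0,1]$ by $(a,b)\mapsto\frac\pi2(a\cos2\pi t+b\sin2\pi t)$, since $a\cos2\pi t+b\sin2\pi t$ is a translate of $\sqrt{a^2+b^2}\cos2\pi t$ and $\int_0^1|\cos2\pi t|\,dt=2/\pi$. The converse would thus include property BK for $\ell_2^2$, which to our knowledge is a long-standing open problem.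

\begin{thebibliography}{9}

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{notes} \emph{Norm attaining compact operators}, \texttt{https://www.ugr.es/local/mmartins/\allowbreak material/\allowbreak 2016-Korea-ILJU-school-NOTES.pdf}.

\bibitem{Pa} Partington, Israel J. Math. \textbf{43} (1982).

\bibitem{TW} Thorp and Whitley, Proc. AMS \textbf{18} (1967).

\end{thebibliography}
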